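\title{Reduced words can outnumber linear extensions of the root poset}

\begin{abstract}
Let $W$ be a finite Coxeter group, $J$ a set of simple reflections, and $w_0^J$ the longest minimal coset representative of $W_J$. A reduced word of $w_0^J$ and a linear extension of the poset $\Phi_J^+$ of its inversions are two ways of ordering the same set of roots, and Stanley conjectured that the reduced words are never more numerous. We disprove this: for $W=D_n$ and $J$ of type $A_{n-2}$ the inequality fails for all $n\ge 10^{13}+1$, and the ratio of the two numbers grows exponentially in $n$, but not faster. Both numbers are compared with the number of standard shifted tableaux of staircase shape; the exponential gain comes from a second-moment estimate on an order polytope. In type $A$ the two numbers are equal for every $J$.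
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $W$ be a finite Coxeter group with simple reflections $S=\{s_1,\dots,s_n\}$ and length function $\ell$, and let $\Phi$ be a root system of $W$ with positive roots $\Phi^+$ and simple roots $\alpha_1,\dots,\alpha_n$. The \emph{root poset} is $\Phi^+$ with the order in which $\alpha\le\beta$ if and only if $\beta-\alpha$ is a nonnegative linear combination of simple roots. This order depends on the lengths of the roots, so we fix them. If $W$ is a Weyl group, $\Phi$ is a crystallographic root system of its type (the systems $B_n$ and $C_n$ give isomorphic posets); if $W$ is $H_3$, $H_4$, or $I_2(m)$ with $m\notin\{2,3,4,6\}$, all roots have unit length.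

For $J\subseteq S$ let $W_J$ be the subgroup generated by $J$ and $W^J$ the set of minimal-length representatives of the cosets $wW_J$. The longest element of $W^J$ is $w_0^J=w_0w_{0,J}$, where $w_0$ and $w_{0,J}$ are the longest elements of $W$ and $W_J$. Let $\Phi_J^+$ be the set of positive roots outside the span of the $\alpha_j$ with $s_j\in J$, as a subposet of the root poset. It is the inversion set of $w_0^J$, where $\mathrm{Inv}(w)=\{\beta\in\Phi^+: w\beta\in-\Phi^+\}$. A \emph{reduced word} of $w$ is an expression $w=s_{j_\ell}\cdots s_{j_1}$ with $\ell=\ell(w)$; we number the letters from the right, in the order in which they act, and write $\mathrm{Red}(w)$ for the set of reduced words. For a finite poset $P$, let $e(P)$ be the number of its linear extensions.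

A reduced word of $w$ lists the inversions of $w$: with $u_t=s_{j_t}\cdots s_{j_1}$ and $\beta_t=u_{t-1}^{-1}\alpha_{j_t}$ one has $\mathrm{Inv}(u_t)=\{\beta_1,\dots,\beta_t\}$, and the list determines the word because $\alpha_{j_t}=u_{t-1}\beta_t$. So $\#\mathrm{Red}(w_0^J)$ and $e(\Phi_J^+)$ both count total orders of the set $\Phi_J^+$, under different rules. Suppose $\alpha$, $\beta$ and $\alpha+\beta$ lie in $\Phi_J^+$. In a linear extension $\alpha+\beta$ comes after both $\alpha$ and $\beta$. In the list of a reduced word it comes between them, since $u_t(\alpha+\beta)$ is negative when $u_t\alpha$ and $u_t\beta$ are negative and positive when they are positive. The following conjecture of Stanley \cite{Sta84}, posed in this form in \cite{BST}, compares the two counts: \emph{for every finite Coxeter group $W$ and every $J\subset S$,}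
\begin{equation}\label{eq:conj}
\#\mathrm{Red}(w_0^J)\le e(\Phi_J^+).
\end{equation}

The simplest cases support \eqref{eq:conj}. In rank two, $w_0$ has two reduced words and the two simple roots are incomparable, so $e(\Phi^+)\ge2$; if $|J|=1$, then $w_0^J$ has a single reduced word. For $J=\emptyset$ it is known that equality holds in types $A$ and $B$, that $\#\mathrm{Red}(w_0)=2316<2400=e(\Phi^+)$ for $D_4$, and that equality also fails for $F_4$. Nevertheless \eqref{eq:conj} is false.

Let $W=D_n$ with $n\ge4$, acting on $\mathbb{R}^n$, with simple roots $\alpha_i=e_i-e_{i+1}$ for $1\le i\le n-1$ and $\alpha_n=e_{n-1}+e_n$. Unless stated otherwise,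
\[
J=S\setminus\{s_{n-1},s_n\}=\{s_1,\dots,s_{n-2}\},\qquad k=n-1 ,
\]
so that $J$ has type $A_{n-2}$ and $W_J$ permutes the first $k$ coordinates. The \emph{shifted staircase} $\delta_m$ is the set of cells $\{(i,j):1\le i\le j\le m\}$ with the componentwise order, and $g_m=e(\delta_m)$.

\begin{theorem}\label{thm:main}
Let $W=D_n$ with $n\ge 4$, $J=S\setminus\{s_{n-1},s_n\}$ and $k=n-1$. Then
\begin{itemize}
\item[(a)] $g_{k+1}\le e(\Phi_J^+)\le g_{k+1}\,(k+1)^{6\sqrt k}$;
\item[(b)] $\#\mathrm{Red}(w_0^J)\ge g_{k+1}\cdot\dfrac{4(2k+1)}{(k+1)(k+2)}\Bigl(1+\dfrac1{2600}\Bigr)^{\lfloor k/3\rfloor}$.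
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:false}
In this family $\#\mathrm{Red}(w_0^J)/e(\Phi_J^+)\to\infty$ exponentially in $n$, and $\#\mathrm{Red}(w_0^J)>e(\Phi_J^+)$ for all $n\ge10^{13}+1$. In particular, conjecture \eqref{eq:conj} is false.
\end{corollary}

The exponential order is exact.

\begin{theorem}\label{thm:upper}
In the same family,
\[
\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\le\frac{2(2k+1)}{(k+1)(k+2)}\binom{2k}{k}.
\]
Hence
\[
\liminf_{n\to\infty}\frac1n\log\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\ge\frac13\log\Bigl(1+\frac1{2600}\Bigr)>0,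
\qquad
\limsup_{n\to\infty}\frac1n\log\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\le\log4 .
\]
\end{theorem}

In type $A$ there is no counterexample.

\begin{proposition}\label{prop:A}
If $W$ has type $A$, then $\#\mathrm{Red}(w_0^J)=e(\Phi_J^+)$ for every $J\subseteq S$.
\end{proposition}

Section~\ref{sec:tools} translates reduced words into paths of vectors and describes the poset $\Phi_J^+$. Section~\ref{sec:small} carries out the whole comparison by hand for $n=3$. Part (a) of Theorem~\ref{thm:main} is proved in Section~\ref{sec:ballot}, part (b) and Corollary~\ref{cor:false} in Sections~\ref{sec:family} and~\ref{sec:moment}, Theorem~\ref{thm:upper} in Section~\ref{sec:upper}, and Proposition~\ref{prop:A} in Section~\ref{sec:A}.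

\section{Paths, staircases and the poset $\Phi_J^+$}\label{sec:tools}

\subsection{Reduced words as paths of vectors}

Besides the formula $\mathrm{Inv}(u_t)=\{\beta_1,\dots,\beta_t\}$ for a reduced word, we use three textbook facts about a finite reflection group.
\begin{itemize}
\item[(F1)] $\ell(s_jw)=\ell(w)+1$ if and only if $w^{-1}\alpha_j\in\Phi^+$.
\item[(F2)] $w\in W^J$ if and only if $\alpha_j\notin\mathrm{Inv}(w)$ for all $s_j\in J$, and each coset $wW_J$ contains exactly one element of $W^J$.
\item[(F3)] If $\langle v,\alpha_j\rangle\ge0$ for all $j$, the stabilizer of $v$ is generated by the $s_j$ with $\langle v,\alpha_j\rangle=0$.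
\end{itemize}
Applying $s_j$ to a vector $v$ is an \emph{admissible move} if $\langle v,\alpha_j\rangle>0$.

\begin{lemma}\label{lem:paths}
Let $W$ and $J\subseteq S$ be arbitrary, and let $v_0$ be a vector with $\langle v_0,\alpha_j\rangle=0$ for $s_j\in J$ and $\langle v_0,\alpha_j\rangle>0$ for $s_j\notin J$. Then $s_{j_\ell}\cdots s_{j_1}$ is a reduced word of $w_0^J$ if and only if applying $s_{j_1},\dots,s_{j_\ell}$ in this order is a sequence of admissible moves from $v_0$ to $w_0v_0$.
\end{lemma}

\begin{proof}
Define $u_t$ and $\beta_t$ as in the introduction. Then $\langle u_{t-1}v_0,\alpha_{j_t}\rangle=\langle v_0,\beta_t\rangle$, and a root $\beta$ has $\langle v_0,\beta\rangle>0$ exactly when $\beta\in\Phi_J^+$. So all moves are admissible if and only if all $\beta_t$ lie in $\Phi_J^+$. Note also $w_0^Jv_0=w_0w_{0,J}v_0=w_0v_0$.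

For a reduced word of $w_0^J$ the $\beta_t$ are the inversions of $w_0^J$, so they lie in $\Phi_J^+$. Conversely, suppose that all $\beta_t$ lie in $\Phi_J^+$ and $u_\ell v_0=w_0v_0$. By (F1) the length increases at each step, so the word is reduced and $\mathrm{Inv}(u_\ell)\subseteq\Phi_J^+$. By (F2), $u_\ell\in W^J$. By (F3), $u_\ell$ and $w_0^J$ lie in the same coset of $W_J$, so they are equal.
\end{proof}

For $D_n$ the positive roots are $e_i\pm e_j$ with $i<j$, and $W$ consists of the signed permutations with an even number of sign changes. The admissible moves are: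
\begin{itemize}
\item $s_i$ with $i<n$ swaps coordinates $i$ and $i+1$, if $v_i>v_{i+1}$;
\item $s_n$ sends $(v_{n-1},v_n)$ to $(-v_n,-v_{n-1})$, if $v_{n-1}+v_n>0$.
\end{itemize}
The element $w_0$ negates all coordinates if $n$ is even and the first $n-1$ if $n$ is odd, because this map lies in $W$ and makes every positive root negative. For our $J$ we take
\[
v_0=(1,\dots,1,0),\qquad w_0v_0=(-1,\dots,-1,0).
\]

\subsection{Shifted staircases}

Put $N_m=m(m+1)/2=|\delta_m|$ and $a_m=g_m/N_m!$. Linear extensions of $\delta_m$ are standard shifted tableaux of shape $(m,m-1,\dots,1)$, and the Schur--Thrall formula gives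
\[
a_m=\prod_{i=1}^m\frac1{i!}\prod_{1\le i<j\le m}\frac{j-i}{j+i}.
\]
The factors that involve $m$ are $1/m!$ and $\prod_{i<m}\frac{m-i}{m+i}=\frac{(m-1)!\,m!}{(2m-1)!}$, so
\begin{equation}\label{eq:ratio}
\frac{a_m}{a_{m-1}}=\frac{(m-1)!}{(2m-1)!}.
\end{equation}
The number $a_m$ is a volume. The \emph{order polytope} of a finite poset $P$ is the set of order-preserving maps $P\to[0,1]$. Its volume is $e(P)/|P|!$ \cite{StaP}: sorting the coordinates cuts it into $e(P)$ simplices of volume $1/|P|!$.

The staircase enters first through a neighbor of our $J$, which shows in a simpler setting how paths encode tableaux.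

\begin{lemma}\label{lem:spin}
Let $W=D_n$ and $J'=S\setminus\{s_n\}$. Then $\#\mathrm{Red}(w_0^{J'})=g_k$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:paths} with $\omega=(\frac12,\dots,\frac12)$. Its orbit consists of sign vectors with an even number of minus signs, so the last sign is determined by the first $k$, and we follow only these. A move $s_i$ with $i<k$ changes adjacent signs $(+,-)$ into $(-,+)$. If the $k$-th sign is $+$, exactly one of $s_{n-1},s_n$ is admissible, namely $s_{n-1}\colon(+,-)\to(-,+)$ or $s_n\colon(+,+)\to(-,-)$, and it turns the $k$-th sign into $-$. If the $k$-th sign is $-$, neither is admissible. So we count sequences from $(+,\dots,+)$ to $(-,\dots,-)$ in $\{+,-\}^k$ in which each step creates a minus at position $k$ or moves a minus one place to the left.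

The nonempty rows of an order ideal of $\delta_k$ have lengths $k\ge\mu_1>\mu_2>\dots>\mu_r\ge1$, and every such sequence comes from exactly one ideal. Placing minus signs at the positions $k+1-\mu_i$ gives a bijection from ideals to $\{+,-\}^k$. Adding a cell either starts a new row of length $1$, which creates a minus at position $k$, or lengthens a row by one, which moves a minus to the left. A linear extension is a way of building $\delta_k$ one cell at a time through ideals, so there are $g_k$ paths.
\end{proof}

\subsection{The root poset}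

The roots $e_i-e_j$ with $j\le k$ lie in the span of the $\alpha_i$ with $s_i\in J$. With $f_r=e_{k+1-r}$, the remaining positive roots are
\[
x_r=f_r-e_n,\qquad y_r=f_r+e_n\quad(1\le r\le k),\qquad z_{ij}=f_i+f_j\quad(1\le i<j\le k).
\]
Let $Q$ be the set of the $z_{ij}$. Then $N:=|\Phi_J^+|=2k+\binom k2=\frac{k(k+3)}2=N_{k+1}-1$.

\begin{lemma}\label{lem:poset}
The relations in $\Phi_J^+$ are: $x_r\le x_{r'}$ and $y_r\le y_{r'}$ if $r\le r'$; $x_r<z_{ij}$ and $y_r<z_{ij}$ if $r\le j$; and $z_{ij}\le z_{i'j'}$ if $i\le i'$ and $j\le j'$. There are no others.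
\end{lemma}

\begin{proof}
Write $v=\sum c_m\alpha_m$. Then $c_m=v_1+\dots+v_m$ for $m\le k-1$, while $c_{n-1}=\frac12(v_1+\dots+v_k-v_n)$ and $c_n=\frac12(v_1+\dots+v_k+v_n)$. The pair $(c_{n-1},c_n)$ is $(1,0)$ for $x_r$, $(0,1)$ for $y_r$ and $(1,1)$ for $z_{ij}$. So $x_r$ and $y_{r'}$ are incomparable, and no $z_{ij}$ lies below an $x_r$ or a $y_r$. In all other cases only $c_1,\dots,c_{k-1}$ remain to be compared. Each $f_r$ contributes to $(c_1,\dots,c_{k-1})$ the vector $\phi_r$ whose last $r-1$ entries are $1$ and whose other entries are $0$. We have $\phi_r\le\phi_{r'}$ if and only if $r\le r'$. The vector $\phi_i+\phi_j$ with $i<j$ has $j-1$ nonzero entries and $i-1$ entries equal to $2$, all at the end, which gives the other two criteria.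
\end{proof}

Place $x_r$ in the cell $(1,r+1)$, $y_r$ in $(2,r+1)$ and $z_{ij}$ in $(i+2,j+1)$. This fills $\delta_{k+1}$ except for its minimum $(1,1)$; for $k=3$ the picture is
\[
\begin{array}{cccc}
\cdot&x_1&x_2&x_3\\
&y_1&y_2&y_3\\
&&z_{12}&z_{13}\\
&&&z_{23}
\end{array}
\]
By Lemma~\ref{lem:poset}, the componentwise order of the cells is the order of $\Phi_J^+$ together with the relations $x_r<y_{r'}$ for $r\le r'$. Denote this stronger order by $T$. Removing the minimum of a poset does not change the number of linear extensions, so $e(T)=g_{k+1}$.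

\begin{remark}\label{rem:spin}
For $J'=S\setminus\{s_n\}$ the poset $\Phi_{J'}^+$ consists of the $y_r$ and the $z_{ij}$, that is, of the rows below the first, so it is isomorphic to $\delta_k$. By Lemma~\ref{lem:spin}, \eqref{eq:conj} holds with equality for $J'$. The counterexample arises from $J'$ by removing one more generator.
\end{remark}

\section{The case $n=3$}\label{sec:small}

All definitions make sense for $n=3$, $k=2$, and every step of the proof is visible there. The poset $\Phi_J^+$ consists of the chains $x_1<x_2$ and $y_1<y_2$ and the maximum $z_{12}$, so $e(\Phi_J^+)=\binom42=6$. The relations $x_r<y_r$ leave only the ballot sequences $x_1x_2y_1y_2$ and $x_1y_1x_2y_2$, so $g_3=2$. Figure~\ref{fig:D3} shows the admissible moves from $v_0=(1,1,0)$. There are six paths, in agreement with Proposition~\ref{prop:A}, since $D_3$ has type $A_3$.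

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.1,yscale=1.1]
\node (a) at (0,0) {$110$};
\node (b) at (1,0.7) {$101$};
\node (c) at (1,-0.7) {$10\bar1$};
\node (d) at (2,1.4) {$011$};
\node (e) at (2,0) {$1\bar10$};
\node (f) at (2,-1.4) {$01\bar1$};
\node (g) at (3,1.4) {$0\bar1\bar1$};
\node (h) at (3,0) {$\bar110$};
\node (i) at (3,-1.4) {$0\bar11$};
\node (j) at (4,0.7) {$\bar10\bar1$};
\node (k) at (4,-0.7) {$\bar101$};
\node (l) at (5,0) {$\bar1\bar10$};
\begin{scope}[every node/.style={fill=white,font=\scriptsize,inner sep=1pt}]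
\path[->,thick] (a) edge node {$s_2$} (b) edge node {$s_3$} (c)
 (b) edge node {$s_3$} (e) (c) edge node {$s_2$} (e) (e) edge node {$s_1$} (h)
 (h) edge node {$s_3$} (j) edge node {$s_2$} (k)
 (j) edge node {$s_2$} (l) (k) edge node {$s_3$} (l);
\path[->,dashed] (b) edge node {$s_1$} (d) (d) edge node {$s_3$} (g) (g) edge node {$s_1$} (j)
 (c) edge node {$s_1$} (f) (f) edge node {$s_2$} (i) (i) edge node {$s_1$} (k);
\end{scope}
\end{tikzpicture}
\caption{The admissible moves of $D_3$ from $(1,1,0)$ to $(-1,-1,0)$, with $\bar1=-1$. The six paths are the reduced words of $w_0^J$ for $J=\{s_1\}$. On the four solid paths the zero never leaves the last two coordinates.}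
\label{fig:D3}
\end{figure}

Consider the four solid paths. Each creates a $-1$ in two steps $D_1,D_1'$, moves it left in one step $c$, and creates a second $-1$ in two steps $D_2,D_2'$. The five steps form a chain $D_1<D_1'<c<D_2<D_2'$, and each creation can be done in two ways. Compute the volume of the order polytope of this chain by fixing the value $t$ at $c$: the two elements below contribute $t^2/2!$ and the two above $(1-t)^2/2!$. The denominators $2!$ cancel against the two binary choices, so with $G=t(1-t)$ and $t$ uniform on $[0,1]$,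
\[
\#\{\text{solid paths}\}=2^2\cdot5!\cdot\frac{\mathbb{E}[G^2]}{(2!)^2}=5!\,\mathbb{E}[G^2]=\frac{120}{30}=4 .
\]
If each pair $D_r<D_r'$ is replaced by a single element, the chain becomes $\delta_2$, so $\mathbb{E}[G]=a_2=\frac16$; if the pairs are deleted, it becomes $\delta_1$. The unknown count is thus a second moment whose first and zeroth moments are known. The Cauchy--Schwarz inequality gives the bound $5!\,(\mathbb{E}G)^2=\frac{10}3$, which is $g_3\cdot\frac{4(2k+1)}{(k+1)(k+2)}$ at $k=2$. The true value $4$ is larger by the factor $\mathbb{E}[G^2]/(\mathbb{E}G)^2=\frac65$, because $G$ is not constant.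

For general $k$, the function $G$ is a product of $k$ gaps, and we will extract a factor of this kind from about $k/3$ disjoint pairs of gaps, so the surplus is exponential. Against it stands the loss $e(\Phi_J^+)/g_{k+1}$, which is $3$ for $k=2$ and outweighs the surplus there, but which is subexponential in $k$.

\section{Linear extensions and the ballot condition}\label{sec:ballot}

We prove Theorem~\ref{thm:main}(a). Write a linear extension of $\Phi_J^+$ as a word of length $N$, replacing each $x_r$ by a letter $X$ and each $y_r$ by a letter $Y$; nothing is lost, because the $x_r$ and the $y_r$ form chains. Let $x(t)$ and $y(t)$ count the letters $X$ and $Y$ among the first $t$ letters. By Lemma~\ref{lem:poset}, the resulting set $\mathcal P$ consists of the words with $k$ letters $X$, $k$ letters $Y$ and each element of $Q$ once, such that the letters from $Q$ form a linear extension of $Q$ and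
\begin{equation}\label{eq:min}
\min(x(t),y(t))\ge j\quad\text{whenever the $t$-th letter is $z_{ij}$.}
\end{equation}
The linear extensions of $T$ form the subset $\mathcal T\subseteq\mathcal P$ of words with $x(t)\ge y(t)$ for all $t$. Hence $e(\Phi_J^+)=|\mathcal P|\ge|\mathcal T|=g_{k+1}$.

For the upper bound we map $\mathcal P$ to $\mathcal T$ with small fibers. Let $D(t)=x(t)-y(t)$, a path with $D(0)=D(N)=0$ and steps in $\{0,\pm1\}$. An \emph{excursion} is an interval $[t_1,t_2]$ with $D(t_1)=D(t_2)=0$ and $D\ne0$ strictly between. Exchanging $X$ and $Y$ at the positions $t_1+1,\dots,t_2$ exchanges $x(t)$ and $y(t)$ for $t\in[t_1,t_2]$, because $x(t_1)=y(t_1)$, and changes nothing outside. Condition \eqref{eq:min} involves only $\min(x,y)$, so it survives. Flipping all negative excursions therefore maps $\mathcal P$ to $\mathcal T$, but a word can have $k$ nontrivial excursions, and the resulting factor $2^k$ is too large to be of use. We flip only the deep excursions, which are few, and remove the shallow ones by raising the whole path. With depth $h$ the first operation costs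 about $k/h$ recorded positions and the second about $h$, so we take $h=\lceil\sqrt k\,\rceil$.

\emph{Flipping.} Given $\pi\in\mathcal P$, flip each excursion on which $D$ reaches $-h$. The result $\pi'$ lies in $\mathcal P$, and its counting functions satisfy $\hat x(t)-\hat y(t)\ge-(h-1)$. A flipped excursion contains at least $h$ letters $Y$ and equally many letters $X$, and different excursions occupy disjoint sets of positions, so at most $\lfloor k/h\rfloor$ excursions are flipped. List their endpoints, which lie in $\{0,\dots,N\}$, and pad the list with a blank symbol to length $2\lfloor k/h\rfloor$. There are at most $(N+2)^{2\lfloor k/h\rfloor}$ such lists, and $\pi'$ together with the list determines $\pi$.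

\emph{Shifting.} Form $\pi''$ from $\pi'$ by deleting the last $h-1$ letters $X$ and writing $h-1$ letters $X$ in front. After the prefix and what remains of the first $t$ letters of $\pi'$, the word $\pi''$ has $\min(k,\hat x(t)+h-1)$ letters $X$ and $\hat y(t)$ letters $Y$. The first number is at least the second, since $\hat y(t)\le k$ and $\hat y(t)\le\hat x(t)+h-1$. So $\pi''$ satisfies the ballot condition, and its minimum in \eqref{eq:min} is $\hat y(t)\ge\min(\hat x(t),\hat y(t))\ge j$. Thus $\pi''\in\mathcal T$. It determines $\pi'$ once the positions of the deleted letters in $\pi'$ are known, and there are at most $N^{h-1}$ choices for these.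

Since $k/h\le\sqrt k$ and $h-1\le\sqrt k$, we obtain
\[
e(\Phi_J^+)\le g_{k+1}(N+2)^{2\lfloor k/h\rfloor+h-1}\le g_{k+1}(N+2)^{3\sqrt k}\le g_{k+1}(k+1)^{6\sqrt k}.
\]
The last step uses $N+2=\frac12(k^2+3k+4)\le(k+1)^2$, which is equivalent to $k^2+k\ge2$. This proves Theorem~\ref{thm:main}(a).

\section{Reduced words from a doubled diagonal}\label{sec:family}

A vector in the orbit of $v_0$ has one zero, and when the zero moves freely the paths are hard to count. We keep the paths on which the zero stays in the last two coordinates. These behave like the paths of Lemma~\ref{lem:spin}, except that creating a $-1$ takes two steps, between which the entries $-1$ created earlier may move. The diagonal cells of $\delta_k$ recorded the creations, so we double them.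

For $\nu\in\{0,1,2\}$ let $\Lambda^{(\nu)}$ be the poset obtained from $\delta_k$ by replacing each diagonal cell $(r,r)$ by a chain of $\nu$ elements, each of which has the relations of $(r,r)$ to the rest of the poset; for $\nu=0$ the diagonal is deleted. In $\Lambda^{(2)}$ call the chain $D_r<D_r'$, so that $(r-1,r)<D_r<D_r'<(r,r+1)$.

\begin{proposition}\label{prop:family}
$\#\mathrm{Red}(w_0^J)\ge2^k\,e(\Lambda^{(2)})$.
\end{proposition}

\begin{proof}
Fix signs $\varepsilon\in\{\pm1\}^k$. For an order ideal $I$ of $\Lambda^{(2)}$ let $\lambda_r=\#\{j>r:(r,j)\in I\}$, and call $r$ \emph{pending} if $D_r\in I$ and $D_r'\notin I$. At most one index is pending, because $D_r'<D_{r+1}$. Define a vector $v(I)$ as follows. For each $r$ with $D_r'\in I$, coordinate $k-\lambda_r$ is $-1$; we call this entry token $r$. If $r$ is pending, coordinates $(k,n)$ are $(0,\varepsilon_r)$; if no index is pending, coordinate $n$ is $0$. All other coordinates are $+1$.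

This is consistent. If $D_r\in I$ and $r\ge2$, then $(r-1,r)\in I$, and $(r,j)\in I$ implies $(r-1,j)\in I$; so $\lambda_{r-1}\ge\lambda_r+1$. Hence the tokens occupy distinct coordinates, in the order $1,2,\dots$ from left to right, and if $D_r\in I$ the tokens $1,\dots,r-1$ lie to the left of coordinate $k$. In particular, no token meets the zero of a pending index. We have $v(\emptyset)=v_0$, and for the full ideal $\lambda_r=k-r$, so token $r$ sits at coordinate $r$ and the vector is $w_0v_0$. It remains to see that adding one element to $I$ is an admissible move.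
\begin{itemize}
\item \emph{Adding $D_r$.} No index is pending, since $D'_{r-1}\in I$ if $r\ge2$. The tokens are $1,\dots,r-1$, and they have $\lambda\ge1$ because $(r-1,r)\in I$. So coordinates $(k,n)$ are $(1,0)$. They become $(0,1)$ by $s_{n-1}$ or $(0,-1)$ by $s_n$, according to $\varepsilon_r$, and both moves are admissible.
\item \emph{Adding $D_r'$.} Coordinates $(k,n)$ change from $(0,1)$ to $(-1,0)$ by $s_n$, or from $(0,-1)$ to $(-1,0)$ by $s_{n-1}$. Both moves are admissible, and the new token has $\lambda_r=0$.
\item \emph{Adding $(r,r+l)$ with $l\ge1$.} Here $D_r'\in I$ and $\lambda_r=l-1$, so coordinate $k-l+1$ is token $r$. Coordinate $k-l$ is less than $k$, so it is $+1$ unless a token has $\lambda=l$. Later tokens have $\lambda<l-1$. Earlier tokens have $\lambda\ge l+1$, because $(r-1,r+l)\in I$. So $s_{k-l}$ swaps $(+1,-1)$, which is admissible and moves token $r$ to coordinate $k-l$.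
\end{itemize}
By Lemma~\ref{lem:paths}, each pair consisting of a linear extension and a sign vector gives a reduced word of $w_0^J$. The word determines the pair. It determines the vectors along the path; the letters $s_{n-1},s_n$ mark the additions of $D_1,D_1',D_2,\dots$ in this order, and coordinate $n$ after adding $D_r$ is $\varepsilon_r$; every other letter moves a token, whose index $r$ is its rank among the entries $-1$ in the first $k$ coordinates, and adds the next cell of row $r$.
\end{proof}

\begin{remark}
For $n=4$ this family is still too small. In $\Lambda^{(2)}$ only $(1,3)$ is incomparable to other elements, namely to $D_2$ and $D_2'$, so $2^3e(\Lambda^{(2)})=24$. In $\Phi_J^+$ the roots $z_{13},z_{23}$ come last, and $z_{12}$ is inserted after $6$ or $5$ of the letters $X,Y$ ($20$ words each) or after $4$ of them with $x=y=2$ ($12$ words), so $e(\Phi_J^+)=52$.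
\end{remark}

\section{The second moment}\label{sec:moment}

\subsection{Three posets, three moments}

We have $\Lambda^{(1)}=\delta_k$, and $\Lambda^{(0)}\cong\delta_{k-1}$ through $(r,j)\mapsto(r,j-1)$. Also $|\Lambda^{(\nu)}|=N_{k-1}+\nu k$. We compute the volume of the order polytope of $\Lambda^{(\nu)}$ by peeling off two diagonals. The first integration produces the function $G$; the second is there because the cells $(r,r+1)$ become independent once all cells farther from the diagonal are fixed.

Let $t_r$ be the coordinate of the cell $(r,r+1)$ for $1\le r\le k-1$, and set $t_0=0$, $t_k=1$. Let $p$ be the vector of coordinates of the cells $(r,j)$ with $j\ge r+2$, and let $\mathcal O'$ be the order polytope of these cells. Let $\xi_r$ be the coordinate of $(r,r+2)$ for $1\le r\le k-2$, set $\xi_0=0$, $\xi_{k-1}=1$, and put $\tau_r=\xi_r-\xi_{r-1}$ for $1\le r\le k-1$. On $\mathcal O'$ all $\tau_r$ are nonnegative, since $(r-1,r+1)\le(r,r+2)$.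

The order of $\delta_k$ is generated by the relations between adjacent cells. The off-diagonal neighbors of $(r,r+1)$ are $(r-1,r+1)$ and $(r,r+2)$, and the neighbors of $(r,r)$ are $(r-1,r)$ and $(r,r+1)$, whenever these cells exist. So the order polytope of $\Lambda^{(\nu)}$ is defined by three conditions: $p\in\mathcal O'$; $t_r\in[\xi_{r-1},\xi_r]$ for $1\le r\le k-1$; and the $\nu$ coordinates of the chain at $(r,r)$ increase and lie in $[t_{r-1},t_r]$. The second condition implies $t_{r-1}\le t_r$, and the third contributes the volume $(t_r-t_{r-1})^\nu/\nu!$. Let $d\mu(p)=\prod_{r=1}^{k-1}\tau_r\,dp$, and let $\mathbb{E}_p$ be the expectation over independent $t_r$, uniform on $[\xi_{r-1},\xi_r]$. Then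
\begin{equation}\label{eq:integral}
e(\Lambda^{(\nu)})=\frac{(N_{k-1}+\nu k)!}{(\nu!)^k}\,I_\nu,\qquad
I_\nu=\int_{\mathcal O'}\mathbb{E}_p[G^\nu]\,d\mu(p),\qquad
G=\prod_{r=1}^k(t_r-t_{r-1}).
\end{equation}
Since $N_{k-1}+k=N_k$ and $N_{k-1}+2k=N_{k+1}-1$, this says
\begin{equation}\label{eq:moments}
I_0=a_{k-1},\qquad I_1=a_k,\qquad 2^ke(\Lambda^{(2)})=(N_{k+1}-1)!\,I_2 .
\end{equation}

The inequality $I_2\ge I_1^2/I_0$ alone gives Theorem~\ref{thm:main}(b) without its last factor, a bound of order $g_{k+1}/k$, which does not beat $e(\Phi_J^+)\ge g_{k+1}$. We need the fluctuation of $G$, and we find it for each fixed $p$.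

\subsection{One pair of gaps}

The variable $t_r$ occurs in $G$ only through $(t_r-t_{r-1})(t_{r+1}-t_r)$. Put $\eta=\frac1{2600}$.

\begin{lemma}\label{lem:var}
Let $a\le c<d\le b$ and $\tau=d-c$, let $t$ be uniform on $[c,d]$, and let $H=(t-a)(b-t)$. If $b-d\le\tau$ or $c-a\le\tau$, then $\mathbb{E}[H^2]\ge(1+\eta)(\mathbb{E}H)^2$.
\end{lemma}

\begin{proof}
The reflection $t\mapsto-t$ exchanges the two hypotheses, so assume $b-d\le\tau$. Let $\sigma=(t-\frac{c+d}2)/\tau$, which is uniform on $[-\frac12,\frac12]$, and let $A=\frac12+\frac{c-a}\tau\ge\frac12$ and $B=\frac12+\frac{b-d}\tau\in[\frac12,\frac32]$. Then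
\[
H/\tau^2=(A+\sigma)(B-\sigma)=AB+(B-A)\sigma-\sigma^2 .
\]
The odd moments of $\sigma$ vanish, $\mathbb{E}\sigma^2=\frac1{12}$ and $\mathbb{E}\sigma^4=\frac1{80}$, so $\mathrm{Var}(\sigma^2)=\frac1{80}-\frac1{144}=\frac1{180}$ and $\sigma,\sigma^2$ are uncorrelated. Therefore
\[
0<\frac{\mathbb{E}H}{\tau^2}=AB-\frac1{12}\le AB,\qquad \frac{\mathrm{Var}(H)}{\tau^4}=\frac{(A-B)^2}{12}+\frac1{180}.
\]
If $|A-B|\le1$, then $AB\le\frac52\cdot\frac32=\frac{15}4$, and $\mathrm{Var}(H)/(\mathbb{E}H)^2\ge\frac{16}{180\cdot225}=\frac{16}{40500}>\eta$. Otherwise $A-B>1$, because $B-A\le\frac32-\frac12=1$. Then $A=(A-B)+B\le(1+B)(A-B)\le\frac52(A-B)$, so $AB\le\frac{15}4(A-B)$ and $\mathrm{Var}(H)/(\mathbb{E}H)^2\ge\frac{16}{12\cdot225}>\eta$.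
\end{proof}

The hypothesis cannot be dropped: for $A=B\to\infty$ the variance of $H/\tau^2$ stays $\frac1{180}$ while the mean tends to infinity. A short interval between two long ones contributes almost nothing, so we use only intervals that are at least as long as one neighbor.

\subsection{Many pairs of gaps}

\begin{lemma}\label{lem:product}
If $p\in\mathcal O'$ has $\tau_r>0$ for all $r$, then $\mathbb{E}_p[G^2]\ge(1+\eta)^{\lfloor k/3\rfloor}(\mathbb{E}_pG)^2$.
\end{lemma}

\begin{proof}
Put $\tau_0=\tau_k=0$, and call $r\in\{1,\dots,k-1\}$ \emph{good} if $\tau_r\ge\tau_{r+1}$ or $\tau_r\ge\tau_{r-1}$. Of two consecutive indices, the one with the larger $\tau$ is good. For each $l$ with $0\le l<\lfloor k/3\rfloor$ choose a good index in $\{3l+1,3l+2\}\subseteq\{1,\dots,k-1\}$, and let $C$ be the set of chosen indices. Two elements of $C$ differ by at least $2$. Hence the products $H_r=(t_r-t_{r-1})(t_{r+1}-t_r)$ for $r\in C$ share no factor of $G$, and $G=R\prod_{r\in C}H_r$, where $R$ and the $t_{r\pm1}$ with $r\in C$ depend only on the family $\mathbf t'=(t_i)_{i\notin C}$.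

Condition on $\mathbf t'$. The $t_r$ with $r\in C$ are independent and uniform on $[\xi_{r-1},\xi_r]$. Apply Lemma~\ref{lem:var} with $(a,c,d,b)=(t_{r-1},\xi_{r-1},\xi_r,t_{r+1})$. We have $0\le\xi_{r-1}-t_{r-1}\le\tau_{r-1}$ and $0\le t_{r+1}-\xi_r\le\tau_{r+1}$; at the ends these differences vanish, as $t_0=\xi_0=0$ and $t_k=\xi_{k-1}=1$. Since $r$ is good, one of the two differences is at most $\tau_r$. By independence,
\[
\mathbb{E}_p[G^2\mid\mathbf t']=R^2\prod_{r\in C}\mathbb{E}_p[H_r^2\mid\mathbf t']\ge(1+\eta)^{|C|}R^2\prod_{r\in C}\mathbb{E}_p[H_r\mid\mathbf t']^2=(1+\eta)^{|C|}\,\mathbb{E}_p[G\mid\mathbf t']^2 .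
\]
Take expectations and use $\mathbb{E}[Z^2]\ge(\mathbb{E}Z)^2$ for $Z=\mathbb{E}_p[G\mid\mathbf t']$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
The measure $\mu$ has total mass $I_0$ and gives no weight to points with some $\tau_r=0$. By the Cauchy--Schwarz inequality and Lemma~\ref{lem:product},
\[
I_1^2=\Bigl(\int\mathbb{E}_pG\,d\mu\Bigr)^2\le I_0\int(\mathbb{E}_pG)^2\,d\mu\le(1+\eta)^{-\lfloor k/3\rfloor}I_0I_2 .
\]
With Proposition~\ref{prop:family}, \eqref{eq:moments} and $g_{k+1}=N_{k+1}!\,a_{k+1}$ this gives
\[
\frac{\#\mathrm{Red}(w_0^J)}{g_{k+1}}\ge\frac{(N_{k+1}-1)!\,I_2}{N_{k+1}!\,a_{k+1}}\ge(1+\eta)^{\lfloor k/3\rfloor}\,\frac1{N_{k+1}}\cdot\frac{a_k^2}{a_{k-1}a_{k+1}} .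
\]
By \eqref{eq:ratio},
\[
\frac{a_k^2}{a_{k-1}a_{k+1}}=\frac{(k-1)!}{(2k-1)!}\cdot\frac{(2k+1)!}{k!}=\frac{2k(2k+1)}{k}=2(2k+1),
\]
and $N_{k+1}=\frac12(k+1)(k+2)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:false}]
We have $\frac{(k+1)(k+2)}{4(2k+1)}\le k+1$ and $\log(1+\eta)\ge\frac\eta{1+\eta}=\frac1{2601}$. So Theorem~\ref{thm:main} gives
\[
\log\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\ge\frac{k/3-1}{2601}-(6\sqrt k+1)\log(k+1).
\]
The first term is linear in $k$ and the second is $o(k)$, which proves exponential growth. Let $k\ge10^{13}$. The first term equals $\frac{k-3}{7803}$, which is at least $\frac k{7804}$ because $k\ge3\cdot7804$, and the second is at most $7\sqrt k\log(k+1)$. So the right side is positive if $\sqrt k/\log(k+1)>7\cdot7804=54628$. The derivative of $\sqrt x/\log(x+1)$ has the sign of $\log(x+1)-\frac{2x}{x+1}$, so the function increases when $\log(x+1)\ge2$. At $x=10^{13}$ we have $\sqrt x>3.16\cdot10^6$ and $\log(x+1)<30$, so its value exceeds $105000$.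
\end{proof}

\section{An upper bound for the ratio}\label{sec:upper}

To prove Theorem~\ref{thm:upper} we must bound all reduced words of $w_0^J$, including those on which the zero travels. We compare them with the words of Lemma~\ref{lem:spin} by letting a reduced word of $w_0^J$ act on $\omega=(\frac12,\dots,\frac12)$ instead of $v_0$.

\begin{lemma}\label{lem:project}
$\#\mathrm{Red}(w_0^J)\le\binom Nk\,g_k$.
\end{lemma}

\begin{proof}
Let $s_{j_N}\cdots s_{j_1}$ be a reduced word of $w_0^J$, with $u_t$ and $\beta_t$ as before. Since $\beta_t$ is a positive root, $\langle u_{t-1}\omega,\alpha_{j_t}\rangle=\langle\omega,\beta_t\rangle\ge0$. Call step $t$ \emph{visible} if this number is positive and \emph{silent} if it is zero. A silent step fixes $u_{t-1}\omega$, so the visible steps form a sequence of admissible moves from $\omega$ to $w_0w_{0,J}\,\omega=w_0\omega$. By Lemma~\ref{lem:paths} they form a reduced word of $w_0^{J'}$ with $J'=S\setminus\{s_n\}$, whose length is $|\Phi_{J'}^+|=N_k$. So exactly $N-N_k=k$ steps are silent.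

The letter of a silent step is determined by $u=u_{t-1}$. Indeed, write $ue_n=\varepsilon e_m$ with $\varepsilon=\pm1$. Since $v_0=2\omega-e_n$, we have $\langle uv_0,\alpha_j\rangle=2\langle u\omega,\alpha_j\rangle-\varepsilon\langle e_m,\alpha_j\rangle$. The step is admissible for $uv_0$ by Lemma~\ref{lem:paths}, so a silent letter $s_j$ satisfies $\langle u\omega,\alpha_j\rangle=0$ and $\varepsilon\langle e_m,\alpha_j\rangle<0$. If $\varepsilon=1$, then $\alpha_j$ has negative $m$-th coordinate, which forces $j=m-1$. If $\varepsilon=-1$, then $\alpha_j$ has positive $m$-th coordinate. This forces $j=m$ when $m\ne n-1$, and $j\in\{n-1,n\}$ when $m=n-1$. In the last case $u\omega$ cannot be orthogonal to both roots, because $\alpha_{n-1}+\alpha_n=2e_{n-1}$ and the coordinates of $u\omega$ are $\pm\frac12$.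

Thus the word can be rebuilt letter by letter from the set of the $k$ silent positions among $N$ and from the visible word, for which there are $g_k$ choices by Lemma~\ref{lem:spin}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
By Lemma~\ref{lem:project}, the bound $e(\Phi_J^+)\ge g_{k+1}$ and \eqref{eq:ratio},
\[
\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\le\frac{(N_{k+1}-1)!}{k!\,N_k!}\cdot\frac{N_k!\,a_k}{N_{k+1}!\,a_{k+1}}
=\frac1{k!\,N_{k+1}}\cdot\frac{(2k+1)!}{k!}=\frac{2(2k+1)}{(k+1)(k+2)}\binom{2k}k .
\]
The $\limsup$ follows from $\binom{2k}k\le4^k$. The $\liminf$ follows from Theorem~\ref{thm:main}, since $(6\sqrt k+1)\log(k+1)=o(n)$.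
\end{proof}

\section{Equality in type $A$}\label{sec:A}

For a partition $\lambda$, let $f^\lambda$ be the number of standard Young tableaux of shape $\lambda$, that is, the number of linear extensions of the diagram $\{(i,j):1\le j\le\lambda_i\}$ in the componentwise order. The \emph{code} of a permutation $w$ of $\{1,\dots,n\}$ is the sequence $c_i=\#\{j>i:w(j)<w(i)\}$. The permutation \emph{avoids} a pattern such as $2143$ if no subsequence of $w(1),\dots,w(n)$ is in the same relative order as the pattern. We use the following theorem of Stanley \cite{Sta84} (see also Edelman and Greene \cite{EG87}): if $w$ avoids $2143$, then $\#\mathrm{Red}(w)=f^\lambda$, where $\lambda$ is the code of $w$ sorted into decreasing order.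

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Let $W=S_n$ with simple roots $e_i-e_{i+1}$, and let $J$ be arbitrary. It cuts $1,\dots,n$ into consecutive blocks of sizes $b_1,\dots,b_q$, where $i$ and $i+1$ are in the same block if and only if $s_i\in J$. Put $B_p=b_{p+1}+\dots+b_q$, and let $\lambda$ be the partition with $\lambda_i=B_p$ for $i$ in the $p$-th block.

The permutation $w_{0,J}$ reverses each block and $w_0(i)=n+1-i$. So $w=w_0w_{0,J}$ is increasing on each block, and its values on a block exceed its values on all later blocks. Its code is therefore $\lambda$. It avoids $132$: if $i<j<l$ and $w(i)<w(l)$, then $i$ and $l$ lie in one block, which also contains $j$, so $w(j)<w(l)$. The last three entries of $2143$ form the pattern $132$, so $w$ avoids $2143$, and $\#\mathrm{Red}(w)=f^\lambda$.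

The poset $\Phi_J^+$ consists of the roots $e_i-e_j=\alpha_i+\dots+\alpha_{j-1}$ with $i$ in an earlier block than $j$, and $e_i-e_j\ge e_{i'}-e_{j'}$ if and only if $i\le i'$ and $j\ge j'$. For $i$ in the $p$-th block, $j$ ranges over the last $B_p$ indices. So $e_i-e_j\mapsto(i,n+1-j)$ is an order-reversing isomorphism from $\Phi_J^+$ onto the diagram of $\lambda$. Reversing an order reverses its linear extensions, so $e(\Phi_J^+)=f^\lambda$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BST}
\emph{Balanced Shifted Tableaux},\\
\texttt{http://faculty.bicmr.pku.edu.cn/\textasciitilde gaoyibo/assets/balanced2022-slides.pdf}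

\bibitem{EG87}
Edelman and Greene, 1987.

\bibitem{Sta84}
Stanley, 1984.

\bibitem{StaP}
Stanley, \emph{Two poset polytopes}.

\end{thebibliography}
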